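
\theoremstyle{plain}
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem*{definition}{Definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}
\numberwithin{equation}{section}

\title{Sums of $\varepsilon$-$\pi$-continuous operators}


\begin{abstract}
A continuous linear operator $A\colon E\to F$ between Banach spaces is called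
$\varepsilon$-$\pi$-continuous of degree $k$ if its $k$-th symmetric tensor power is
bounded from the symmetric injective norm to the symmetric projective norm. We show that
for every $k\ge 2$ the operators with this property need not form a linear space. With
$a_n=n^{-1/2}$, the diagonal operator $D_a$ has the property in every degree $k\ge2$
on $\ell_1$ and on $c_0$, while $D_a\oplus D_a$ on $\ell_1\oplus c_0$ has it in no degree
$k\ge 2$. We characterize the property for all diagonal operators $D_a$ on $\ell_1$ and on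
$c_0$ and for all operators $D_a\oplus D_a$ on $\ell_1\oplus c_0$: the condition is
$a\in\ell_{2k/(k-1),\infty}$ on $\ell_1$ and on $c_0$, and $a\in\ell_2$ on
the sum. Between Hilbert spaces, by contrast, the operators with the property do form a
linear space, namely a Lorentz--Schatten class.
\end{abstract}


\section{The question and the answer}

\subsection{Definitions}
Let $\mathbf K\in\{\mathbb R,\mathbb C\}$, let $E$ be a Banach space over $\mathbf K$ and
let $k\ge2$. Let $\bigotimes^kE$ be the algebraic $k$-fold tensor product and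
$\bigotimes_{s,k}E\subset\bigotimes^kE$ the subspace of symmetric tensors. We write
\[
x_1\vee\dots\vee x_k=\frac1{k!}\sum_{\sigma\in S_k}x_{\sigma(1)}\otimes\dots\otimes x_{\sigma(k)},
\qquad x^k=x\vee\dots\vee x .
\]
Every $u\in\bigotimes_{s,k}E$ is a finite sum $\sum_i\lambda_ix_i^k$ with
$\lambda_i\in\mathbf K$, $x_i\in E$. The \emph{symmetric projective} and the
\emph{symmetric injective} norm of $u$ are
\begin{align*}
\pi_{s,k}(u)&=\inf\Big\{\sum_i|\lambda_i|\,\|x_i\|^k:\ u=\sum_i\lambda_ix_i^k\Big\},\\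
\varepsilon_{s,k}(u)&=\sup\Big\{\Big|\sum_i\lambda_i\varphi(x_i)^k\Big|:\ \varphi\in E',\ \|\varphi\|\le1\Big\},
\end{align*}
and the completions are denoted by $\widehat{\bigotimes}_{s,k,\pi_{s,k}}E$ and
$\widehat{\bigotimes}_{s,k,\varepsilon_{s,k}}E$. Let $\mathcal L(E;F)$ be the space of
continuous linear operators from $E$ to a Banach space $F$.

\begin{definition}
$A\in\mathcal L(E;F)$ is \emph{$\varepsilon$-$\pi$-continuous of degree $k$}, in short
$A$ is $\varepsilon\pi_k$, if the mapping
\[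
A^k\colon\widehat{\bigotimes}_{s,k,\varepsilon_{s,k}}E\to\widehat{\bigotimes}_{s,k,\pi_{s,k}}F,
\qquad x_1\vee\dots\vee x_k\mapsto Ax_1\vee\dots\vee Ax_k ,
\]
is well defined. That is, the linear map so defined on $\bigotimes_{s,k}E$ is continuous
from $(\bigotimes_{s,k}E,\varepsilon_{s,k})$ to $(\bigotimes_{s,k}F,\pi_{s,k})$, and
therefore extends to the completions.
\end{definition}

The following question is recorded as open in \cite{source}.

\begin{question}
Do the $\varepsilon\pi_k$ operators $A\colon E\to F$ form a linear subspace of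
$\mathcal L(E;F)$, for all Banach spaces $E,F$ and every $k\ge2$?
\end{question}

Scalar multiples cause no trouble, so the question is about sums.

\subsection{What the definition measures, and what one would guess}
A continuous $k$-homogeneous polynomial on $F$ is a map $P(x)=M(x,\dots,x)$ with a
continuous symmetric $k$-linear form $M$; put $\|P\|=\sup_{\|x\|\le1}|P(x)|$. The
continuous functionals for $\pi_{s,k}$ are exactly the maps
$\sum_i\lambda_ix_i^k\mapsto\sum_i\lambda_iP(x_i)$ for such $P$, and the norm of this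
functional is $\|P\|$. So, by duality, $A$ is
$\varepsilon\pi_k$ if and only if there is $C$ such that
\begin{equation}\label{eq:poly}
\Big|\sum_i\lambda_iP(Ax_i)\Big|\le C\,\|P\|\sup_{\|\varphi\|\le1}\Big|\sum_i\lambda_i\varphi(x_i)^k\Big|
\end{equation}
for all polynomials $P$ and all finite families $(\lambda_i),(x_i)$. Thus composition with
$A$ turns every polynomial $P$ on $F$ into one that is controlled by the powers
$\varphi^k$ of functionals alone.

If $E$ or $F$ is finite-dimensional, every $A$ is $\varepsilon\pi_k$, so the interest lies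
in infinite dimensions. There the property is confined between two others. Recall that
$A\in\mathcal L(E;F)$ is \emph{integral} if there is $C$ with
$|\sum_i\langle Ax_i,y_i'\rangle|\le C\|\sum_ix_i\otimes y_i'\|_{E\otimes_\varepsilon F'}$
for all finite families $x_i\in E$, $y_i'\in F'$, where the norm on the right is the
injective tensor norm; and that $A$ is \emph{$(k,k,k)$-absolutely summing} if there is $C$
such that for all finite families $x_i\in E$, $y'_i\in F'$
\begin{equation}\label{eq:kkk}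
\Big(\sum_i|\langle Ax_i,y_i'\rangle|^k\Big)^{1/k}\le
C\sup_{\|x'\|_{E'}\le1}\Big(\sum_i|\langle x',x_i\rangle|^k\Big)^{1/k}
\sup_{\|y\|_F\le1}\Big(\sum_i|\langle y_i',y\rangle|^k\Big)^{1/k}.
\end{equation}
Two facts are known.
\begin{itemize}
\item[(F1)] Every integral operator is $\varepsilon\pi_k$ for every $k$.
\item[(F2)] (John) Every $\varepsilon\pi_k$ operator is $(k,k,k)$-absolutely summing.
\end{itemize}
Both the integral and the $(k,k,k)$-summing operators form linear spaces, and the
$\varepsilon\pi_k$ property is stable under composition with bounded operators on either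
side. All this suggests the answer ``yes'', and for Hilbert spaces that is right
(Theorem~\ref{thm:C}). The danger is that $A\mapsto A^k$ is not linear: if
$P(x)=M(x,\dots,x)$ with $M$ symmetric, then
\[
P(Ax+Bx)=\sum_{j=0}^k\binom kj M(\underbrace{Ax,\dots,Ax}_{j},\underbrace{Bx,\dots,Bx}_{k-j}),
\]
and the hypotheses on $A$ and $B$ bear directly only on the pure terms $j=k$ and $j=0$. A
counterexample has to make a mixed term large. The natural place to look is a direct sum of
two spaces in duality: a form that pairs the first summand with the second enters the mixed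
terms and is invisible on each summand separately.

\subsection{Results}
Let $(e_n)$ and $(f_n)$ be the unit vector bases of $\ell_1$ and $c_0$, and give
$\ell_1\oplus c_0$ the norm $\max(\|x\|_1,\|y\|_\infty)$. For a bounded scalar sequence
$a$ let $D_a$ be the diagonal operator $x\mapsto(a_nx_n)$, let
$a_n^*=\inf\{s\ge0:\#\{i:|a_i|>s\}<n\}$ be the decreasing rearrangement, and put
\[
\ell_{p,\infty}=\{a\text{ bounded}:\ \sup_nn^{1/p}a_n^*<\infty\},\qquad
p_k=\frac{2k}{k-1}>2 .
\]

\begin{theorem}\label{thm:A}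
Let $a_n=n^{-1/2}$, and define $A(x,y)=(D_ax,0)$ and $B(x,y)=(0,D_ay)$ on
$\ell_1\oplus c_0$. Then $A$ and $B$ are $\varepsilon$-$\pi$-continuous of every degree
$k\ge2$, but $A+B$ is $\varepsilon$-$\pi$-continuous of no degree $k\ge2$.
\end{theorem}

So the answer to the question is negative for every $k\ge2$ and over both fields. The next
theorem shows how far apart the pure and the mixed terms are.

\begin{theorem}\label{thm:B}
Let $a$ be a bounded scalar sequence and $k\ge2$.
\begin{enumerate}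
\item[(1)] $D_a\colon\ell_1\to\ell_1$ is $\varepsilon\pi_k$ if and only if $a\in\ell_{p_k,\infty}$.
\item[(2)] $D_a\colon c_0\to c_0$ is $\varepsilon\pi_k$ if and only if $a\in\ell_{p_k,\infty}$.
\item[(3)] $D_a\oplus D_a\colon\ell_1\oplus c_0\to\ell_1\oplus c_0$ is $\varepsilon\pi_k$ if
and only if $a\in\ell_2$.
\end{enumerate}
Hence $D_a\oplus0$ and $0\oplus D_a$ are $\varepsilon\pi_k$ operators with a sum that is not
$\varepsilon\pi_k$ exactly when $a\in\ell_{p_k,\infty}\setminus\ell_2$.
\end{theorem}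

\begin{theorem}\label{thm:C}
Let $H_1,H_2$ be Hilbert spaces and $k\ge2$. Then $A\in\mathcal L(H_1;H_2)$ is
$\varepsilon\pi_k$ if and only if $A$ is compact and its singular numbers satisfy
$\sum_nn^{k-2}s_n(A)^k<\infty$, that is, $A$ belongs to the Lorentz--Schatten class
$S_{k/(k-1),k}$. In particular the $\varepsilon\pi_k$ operators form a linear subspace of
$\mathcal L(H_1;H_2)$.
\end{theorem}

\begin{corollary}\label{cor:D}
The operator $A+B$ of Theorem~\ref{thm:A} is $(k,k,k)$-absolutely summing for every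
$k\ge2$ but $\varepsilon\pi_k$ for no $k\ge2$. Hence the converse of \textup{(F2)} fails
for every $k\ge2$. Moreover, $A$ and $B$ are not both integral.
\end{corollary}

Section~\ref{sec:forms} replaces symmetric tensors by multilinear forms.
Section~\ref{sec:two} works out Theorem~\ref{thm:A} for $k=2$ with matrices. Sections
\ref{sec:pure} and \ref{sec:mixed} treat general $k$ and prove Theorem~\ref{thm:A} and the
corollary. Theorems~\ref{thm:B} and \ref{thm:C} are proved in Sections~\ref{sec:B} and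
\ref{sec:C}.

\section{From symmetric tensors to multilinear forms}\label{sec:forms}

The norms $\varepsilon_{s,k}$ and $\pi_{s,k}$ test a symmetric tensor with powers
$\varphi^k$ and with homogeneous polynomials. For computations with coordinates it is more
convenient to have $k$ independent variables. Polarization allows this at the cost of
constants depending only on $k$.

For a $k$-linear form $M$ on $F$ let $\|M\|$ be the supremum of $|M|$ over unit balls, and
let $\langle M,\cdot\rangle$ be the linear functional on $\bigotimes^kF$ with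
$\langle M,x_1\otimes\dots\otimes x_k\rangle=M(x_1,\dots,x_k)$. The symmetrization
$\frac1{k!}\sum_\sigma M(x_{\sigma(1)},\dots,x_{\sigma(k)})$ of $M$ has norm at most
$\|M\|$. For $u\in\bigotimes^kE$ put
\[
\varepsilon_k(u)=\sup\{|(\varphi_1\otimes\dots\otimes\varphi_k)(u)|:\ \varphi_q\in E',\ \|\varphi_q\|\le1\}.
\]
Let $S\colon\bigotimes^kE\to\bigotimes_{s,k}E$ be the linear map with
$x_1\otimes\dots\otimes x_k\mapsto x_1\vee\dots\vee x_k$. If $M$ is symmetric, then
$\langle M,v\rangle=\langle M,Sv\rangle$. The map $A^{\otimes k}$ commutes with $S$ and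
restricts to $A^k$ on symmetric tensors.

Put $\kappa=k^k/k!$. We use the polarization inequality: a symmetric $k$-linear form $M$
satisfies $\|M\|\le\kappa\sup_{\|x\|\le1}|M(x,\dots,x)|$. It follows from
\[
M(x_1,\dots,x_k)=\frac1{2^kk!}\sum_{\epsilon\in\{\pm1\}^k}\epsilon_1\cdots\epsilon_k\,
M(x_\epsilon,\dots,x_\epsilon),\qquad x_\epsilon=\sum_q\epsilon_qx_q,
\]
because $\|x_\epsilon\|\le k$ when $\|x_q\|\le1$ for all $q$.

\begin{lemma}\label{lem:norms}
\textup{(i)} $\varepsilon_{s,k}(v)\le\varepsilon_k(v)\le\kappa\,\varepsilon_{s,k}(v)$ for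
$v\in\bigotimes_{s,k}E$.

\textup{(ii)} For $v\in\bigotimes_{s,k}F$, with suprema over symmetric $k$-linear forms $M$
on $F$,
\[
\sup_{\|M\|\le1}|\langle M,v\rangle|\le\pi_{s,k}(v)\le\kappa\sup_{\|M\|\le1}|\langle M,v\rangle| .
\]
\end{lemma}

\begin{proof}
(i) For symmetric $v$, the map $(\varphi_1,\dots,\varphi_k)\mapsto(\varphi_1\otimes\dots\otimes\varphi_k)(v)$
is a symmetric $k$-linear form on $E'$ of norm $\varepsilon_k(v)$, and the supremum of its
absolute values at points with $\varphi_1=\dots=\varphi_k$ in the unit ball is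
$\varepsilon_{s,k}(v)$. Apply polarization.

(ii) A linear functional $L$ on $\bigotimes_{s,k}F$ has the form
$v\mapsto\langle M,v\rangle$ with the symmetric form
$M(x_1,\dots,x_k)=L(x_1\vee\dots\vee x_k)$, and $|L|\le\pi_{s,k}$ if and only if
$|M(x,\dots,x)|\le\|x\|^k$ for all $x$. Every symmetric $M$ with $\|M\|\le1$ has this
property, which gives the first inequality. Conversely, every symmetric $M$ with this
property satisfies $\|M\|\le\kappa$ by polarization. By the Hahn--Banach theorem
$\pi_{s,k}(v)$ is the supremum of $|L(v)|$ over all $L$ with $|L|\le\pi_{s,k}$, and the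
second inequality follows.
\end{proof}

\begin{proposition}\label{prop:forms}
Let $A\in\mathcal L(E;F)$ and let $E_0\subset E$ be a dense subspace. Consider the
inequality
\begin{equation}\label{eq:forms}
|\langle M,A^{\otimes k}u\rangle|\le C\,\|M\|\,\varepsilon_k(u).
\end{equation}
\begin{enumerate}
\item[(a)] If \eqref{eq:forms} holds, with some constant $C$, for all $u\in\bigotimes^kE_0$
and all continuous symmetric $k$-linear forms $M$ on $F$, then $A$ is $\varepsilon\pi_k$.
\item[(b)] If $A$ is $\varepsilon\pi_k$, then \eqref{eq:forms} holds, with some constant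
$C$, for all $u\in\bigotimes^kE$ and all such $M$.
\item[(c)] If $A$ is $\varepsilon\pi_k$, then so is $RAQ$ for all bounded operators $R,Q$
composable with $A$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) For $u\in\bigotimes_{s,k}E_0$, Lemma~\ref{lem:norms} and \eqref{eq:forms} give
\[
\pi_{s,k}(A^ku)\le\kappa C\,\varepsilon_k(u)\le\kappa^2C\,\varepsilon_{s,k}(u).
\]
We extend this to $u=\sum_i\lambda_ix_i^k\in\bigotimes_{s,k}E$. Lemma~\ref{lem:norms}(ii)
gives $\pi_{s,k}(x_1\vee\dots\vee x_k)\le\kappa\prod_q\|x_q\|$, so by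
\[
x^k-y^k=\sum_{j=0}^{k-1}x^j\vee y^{k-1-j}\vee(x-y)
\]
the map $x\mapsto x^k$ is continuous into $(\bigotimes_{s,k}E,\pi_{s,k})$. Approximating
each $x_i$ by elements of $E_0$, we get tensors in $\bigotimes_{s,k}E_0$ that converge to
$u$ in $\pi_{s,k}$, hence also in $\varepsilon_{s,k}\le\pi_{s,k}$. Their images converge to
$A^ku$ in $\pi_{s,k}$, because $\pi_{s,k}(A^kv)\le\|A\|^k\pi_{s,k}(v)$ for all $v$. So the
estimate passes to $u$.

(b) Suppose $\pi_{s,k}(A^kv)\le c\,\varepsilon_{s,k}(v)$ for all symmetric $v$. For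
$u\in\bigotimes^kE$ and symmetric $M$,
\[
|\langle M,A^{\otimes k}u\rangle|=|\langle M,A^kSu\rangle|\le\|M\|\,\pi_{s,k}(A^kSu)
\le c\,\|M\|\,\varepsilon_{s,k}(Su)\le c\,\|M\|\,\varepsilon_k(u),
\]
the last step because $\varphi^{\otimes k}(Su)=\varphi^{\otimes k}(u)$.

(c) We have $(RAQ)^k=R^kA^kQ^k$ on symmetric tensors. Here $Q^k$ is bounded by $\|Q\|^k$
for the norms $\varepsilon_{s,k}$, and $R^k$ is bounded by $\|R\|^k$ for the norms
$\pi_{s,k}$.
\end{proof}

\subsection*{Diagonal operators}
Let $X$ be $\ell_1$, $c_0$ or $\ell_2$, with unit vectors $e_n$, and identify $X'$ with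
$\ell_\infty$, $\ell_1$, $\ell_2$ respectively by the bilinear pairing
$\sum_nx(n)\varphi(n)$. Multi-indices are written
$\mathbf i=(i_1,\dots,i_k)$, and $a_{\mathbf i}=a_{i_1}\cdots a_{i_k}$. For a finitely
supported array $m=(m_{\mathbf i})_{\mathbf i\in\mathbb N^k}$ and a sequence space $Y$ put
\[
\|m\|_Y=\sup\Big\{\Big|\sum_{\mathbf i}m_{\mathbf i}\,x^1_{i_1}\cdots x^k_{i_k}\Big|:\
x^q\in Y,\ \|x^q\|_Y\le1\Big\}.
\]
Thus $\|m\|_{\ell_1}=\max_{\mathbf i}|m_{\mathbf i}|$ and $\|m\|_{c_0}=\|m\|_{\ell_\infty}$.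
We use the same notation for any number $d\ge1$ of indices in place of $k$. Put
$[N]=\{1,\dots,N\}$; an array indexed by $[N]^d$ is extended by zero to $\mathbb N^d$.

Let $c_{00}$ be the space of finitely supported sequences, which is dense in $X$. If
$u\in\bigotimes^kc_{00}$ has coordinates $(u_{\mathbf i})$ and $M$ is a continuous
$k$-linear form on $X$ with coefficients
$m_{\mathbf i}=M(e_{i_1},\dots,e_{i_k})$, then
\begin{equation}\label{eq:diag}
\varepsilon_k(u)=\|(u_{\mathbf i})\|_{X'},\qquad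
\langle M,D_a^{\otimes k}u\rangle=\sum_{\mathbf i}a_{\mathbf i}m_{\mathbf i}u_{\mathbf i}.
\end{equation}
If $u$ is supported in $[N]^k$, only the coefficients $m_{\mathbf i}$
with $\mathbf i\in[N]^k$ matter, and they form an array with $\|\cdot\|_X$-norm at most
$\|M\|$.

\section{Degree two by hand}\label{sec:two}

Let $k=2$ and $a_n=n^{-1/2}$.

\subsection*{The pure terms}
Consider $D_a$ on $\ell_1$ or on $c_0$. By Proposition~\ref{prop:forms}(a) and
\eqref{eq:diag} we must bound $\sum_{i,j}(ij)^{-1/2}m_{ij}u_{ij}$ by a constant times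
$\|M\|\varepsilon_2(u)$, where $u$ is supported in $[N]^2$ and the constant does not depend
on $N$.
\begin{itemize}
\item On $\ell_1$ we know $|m_{ij}|\le\|M\|$ and $\|(u_{ij})\|_{\ell_\infty}=\varepsilon_2(u)$.
\item On $c_0$ we know $|u_{ij}|\le\varepsilon_2(u)$ and $\|(m_{ij})_{i,j\le N}\|_{\ell_\infty}\le\|M\|$.
\end{itemize}
In both cases one matrix is merely bounded, while the other defines a bilinear form on
$\ell_\infty^N$. So both cases follow from one inequality for $N\times N$ matrices $m$: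
\begin{equation}\label{eq:two}
\sum_{i,j\le N}(ij)^{-1/2}|m_{ij}|\le2\sqrt3\,\|m\|_{\ell_\infty}.
\end{equation}

A first attempt: averaging $|\sum_{i,j}m_{ij}\epsilon_i\epsilon_j'|^2\le\|m\|_{\ell_\infty}^2$
over independent signs gives $\sum|m_{ij}|^2\le\|m\|_{\ell_\infty}^2$, and by
Cauchy--Schwarz the left side of \eqref{eq:two} is at most
$\big(\sum_{n\le N}\frac1n\big)\|m\|_{\ell_\infty}$. This just fails, by a logarithm. But a form on
$\ell_\infty^N$ has more than a Hilbert--Schmidt bound: the $\ell_2$-norms of its rows are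
\emph{summable}. Indeed, for fixed signs $\epsilon_j$ choose unimodular $x_i$ to get
$\sum_i|\sum_jm_{ij}\epsilon_j|\le\|m\|_{\ell_\infty}$. Now average and use Khinchin's
inequality
$\mathbb E|\sum_jc_j\epsilon_j|\ge3^{-1/2}(\sum_j|c_j|^2)^{1/2}$ (proved in
Lemma~\ref{lem:khinchin}). The result is
\[
\sum_i\Big(\sum_j|m_{ij}|^2\Big)^{1/2}\le\sqrt3\,\|m\|_{\ell_\infty}.
\]
To exploit this, let the \emph{larger} index be the row index. On the part $j\le i$ of the
sum, Cauchy--Schwarz in $j$ gives
\[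
\sum_ii^{-1/2}\sum_{j\le i}j^{-1/2}|m_{ij}|
\le\sum_i\Big(\frac1i\sum_{j\le i}\frac1j\Big)^{1/2}\Big(\sum_j|m_{ij}|^2\Big)^{1/2}
\le\sqrt3\,\|m\|_{\ell_\infty},
\]
because $\frac1i\sum_{j\le i}\frac1j\le\frac{1+\ln i}i\le1$. The part $i\le j$ is the same
for the transposed matrix, and \eqref{eq:two} follows.

The estimate has room to spare. With $a_n=n^{-1/4}$ the factor becomes
$i^{-1/4}(\sum_{j\le i}j^{-1/2})^{1/2}\le i^{-1/4}(2i^{1/2})^{1/2}=\sqrt2$, still bounded;
this is the exponent $p_2=4$ of Theorem~\ref{thm:B}.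

\subsection*{The mixed term}
On $\ell_1\oplus c_0$ consider $u=\sum_{n\le N}e_n\otimes f_n$. Functionals of norm at most
$1$ satisfy $|\varphi_1(e_n)|\le1$ and $\sum_n|\varphi_2(f_n)|\le1$, so
$\varepsilon_2(u)\le1$. The form $M_0(z_1,z_2)=\sum_nx_1(n)y_2(n)$, $z_q=(x_q,y_q)$, also
has norm at most $1$, and its symmetrization $M$ has $M(e_n,f_n)=\frac12$. If
$D_a\oplus D_a$ were $\varepsilon\pi_2$, Proposition~\ref{prop:forms}(b) would give
\[
C\ge\langle M,(D_a\oplus D_a)^{\otimes2}u\rangle=\frac12\sum_{n\le N}a_n^2=\frac12\sum_{n\le N}\frac1n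
\]
for all $N$, which is false. On $\ell_1\otimes c_0$ each of the two matrices is controlled
in one index as on $\ell_\infty$ and in the other only by boundedness. The identity matrix
is admissible on both sides, and the summability of rows is lost.

\section{Forms on $\ell_\infty^N$ and the pure terms}\label{sec:pure}

For general $k$ we need the summability of rows for arrays: one index is summed in
$\ell_1$ and the other $k-1$ in $\ell_2$. Averaging now runs over $k-1$ sign vectors, one at
a time; after the first step the quantities to be averaged are $\ell_2$-norms, so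
Khinchin's inequality is needed for vectors in a Hilbert space. A \emph{Rademacher vector}
is a random vector of independent, uniformly distributed signs.

\begin{lemma}\label{lem:khinchin}
Let $H$ be a finite-dimensional Hilbert space and $d\ge1$. For
$c_{\mathbf j}\in H$, $\mathbf j\in[N]^d$, and independent Rademacher vectors
$\epsilon^1,\dots,\epsilon^d$ in $\{\pm1\}^N$,
\[
\mathbb E\Big\|\sum_{\mathbf j}\epsilon^1_{j_1}\cdots\epsilon^d_{j_d}c_{\mathbf j}\Big\|
\ge3^{-d/2}\Big(\sum_{\mathbf j}\|c_{\mathbf j}\|^2\Big)^{1/2}.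
\]
\end{lemma}

\begin{proof}
Let $d=1$ and $X=\sum_j\epsilon_jc_j$. If the $c_j$ are real numbers, then
$\mathbb EX^4=\sum_jc_j^4+3\sum_{i\ne j}c_i^2c_j^2\le3(\mathbb EX^2)^2$. In general
$\|X\|^2=\sum_lX_l^2$ over the real coordinates of $X$, and the triangle inequality in
$L_2$ gives
\[
(\mathbb E\|X\|^4)^{1/2}\le\sum_l(\mathbb EX_l^4)^{1/2}\le\sqrt3\sum_l\mathbb EX_l^2=\sqrt3\,\mathbb E\|X\|^2 .
\]
By H\"older's inequality,
$\mathbb E\|X\|^2\le(\mathbb E\|X\|)^{2/3}(\mathbb E\|X\|^4)^{1/3}\le(\mathbb E\|X\|)^{2/3}\,3^{1/3}(\mathbb E\|X\|^2)^{2/3}$,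
hence $\mathbb E\|X\|^2\le3(\mathbb E\|X\|)^2$. Since $\mathbb E\|X\|^2=\sum_j\|c_j\|^2$,
this is the claim.

Let $d\ge2$ and put
$X_j=\sum_{j_1,\dots,j_{d-1}}\epsilon^1_{j_1}\cdots\epsilon^{d-1}_{j_{d-1}}c_{(j_1,\dots,j_{d-1},j)}$.
For fixed $\epsilon^1,\dots,\epsilon^{d-1}$ the case $d=1$ bounds the expectation over
$\epsilon^d$ from below by $3^{-1/2}(\sum_j\|X_j\|^2)^{1/2}$. This square root is the norm in
$\ell_2^N(H)$ of a sum of the same kind with $d-1$ sign vectors, and induction applies.
\end{proof}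

\begin{lemma}\label{lem:mixed}
Let $d\ge1$ and let $m=(m_{\mathbf i})_{\mathbf i\in[N]^d}$ be a scalar array. Then
\begin{enumerate}
\item[(a)] $\sum_{\mathbf i}|m_{\mathbf i}|^2\le\|m\|_{\ell_\infty}^2$;
\item[(b)] for each $p\in\{1,\dots,d\}$,\quad
$\displaystyle\sum_{i_p}\Big(\sum_{i_q,\,q\ne p}|m_{\mathbf i}|^2\Big)^{1/2}\le3^{(d-1)/2}\,\|m\|_{\ell_\infty}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Average
$|\sum_{\mathbf i}m_{\mathbf i}\epsilon^1_{i_1}\cdots\epsilon^d_{i_d}|^2\le\|m\|_{\ell_\infty}^2$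
over independent Rademacher vectors; the products of signs are orthonormal.

(b) Fix sign vectors $\epsilon^q$, $q\ne p$. Choosing unimodular scalars in the $p$-th
variable gives
\[
\sum_{i_p}\Big|\sum_{i_q,\,q\ne p}m_{\mathbf i}\prod_{q\ne p}\epsilon^q_{i_q}\Big|\le\|m\|_{\ell_\infty}.
\]
Take expectations and apply Lemma~\ref{lem:khinchin}, with $d-1$ in place of $d$ and
$H=\mathbf K$, to each term of the sum over $i_p$. (For $d=1$ nothing is left to average.)
\end{proof}

\begin{lemma}\label{lem:weak}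
Let $a$ be bounded with $c=\sup_nn^{1/p_k}a_n^*<\infty$. Then for every $N$ and every array
$m=(m_{\mathbf i})_{\mathbf i\in[N]^k}$,
\[
\sum_{\mathbf i\in[N]^k}|a_{\mathbf i}|\,|m_{\mathbf i}|\le C\,\|m\|_{\ell_\infty},
\qquad C=c^k\,k^{(k+1)/2}\,3^{(k-1)/2}.
\]
\end{lemma}

\begin{proof}
Permute $a_1,\dots,a_N$ and, by the same permutation in all $k$ variables, the array $m$.
This changes neither side, nor does it change $a^*$, so we may assume
$|a_1|\ge\dots\ge|a_N|$. Then $|a_n|\le a_n^*\le c\,n^{-1/p_k}=c\,n^{-(k-1)/(2k)}$ for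
$n\le N$. Every $\mathbf i$ has a position $p$ with $i_q\le i_p$ for all $q$. For fixed
$p$ and fixed $i_p=n$, Cauchy--Schwarz in the other indices gives
\[
|a_n|\sum_{i_q\le n,\,q\ne p}\ \Big(\prod_{q\ne p}|a_{i_q}|\Big)|m_{\mathbf i}|
\le|a_n|\Big(\sum_{j\le n}|a_j|^2\Big)^{(k-1)/2}\Big(\sum_{i_q,\,q\ne p}|m_{\mathbf i}|^2\Big)^{1/2}.
\]
Here
$\sum_{j\le n}|a_j|^2\le c^2\sum_{j\le n}j^{-1+1/k}\le c^2\int_0^nx^{-1+1/k}\,dx=c^2kn^{1/k}$,
so the factor in front of the last bracket is at most
\[
c\,n^{-(k-1)/(2k)}\,\big(c^2kn^{1/k}\big)^{(k-1)/2}=c^k\,k^{(k-1)/2}.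
\]
It does not depend on $n$. Summing over $n$ with Lemma~\ref{lem:mixed}(b) and then over the
$k$ positions $p$ gives the claim.
\end{proof}

The exponent $p_k$ is the one for which the two powers of $n$ cancel. That it cannot be
improved is shown in Section~\ref{sec:B}.

\begin{proposition}\label{prop:pure}
If $a\in\ell_{p_k,\infty}$, then $D_a$ is $\varepsilon\pi_k$ on $\ell_1$ and on $c_0$.
\end{proposition}

\begin{proof}
We verify the hypothesis of Proposition~\ref{prop:forms}(a) with $E_0=c_{00}$. Let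
$u=(u_{\mathbf i})$ be supported in $[N]^k$ and use \eqref{eq:diag}. On $\ell_1$ we have
$|m_{\mathbf i}|\le\|M\|$ and $\|(u_{\mathbf i})\|_{\ell_\infty}=\varepsilon_k(u)$, and we apply
Lemma~\ref{lem:weak} to the array $(u_{\mathbf i})$. On $c_0$ we
have $|u_{\mathbf i}|\le\varepsilon_k(u)$ (use coordinate functionals) and
$\|(m_{\mathbf i})_{\mathbf i\in[N]^k}\|_{\ell_\infty}\le\|M\|$, and we apply it to
$(m_{\mathbf i})$. In both cases we get
$|\langle M,D_a^{\otimes k}u\rangle|\le\sum_{\mathbf i}|a_{\mathbf i}||m_{\mathbf i}||u_{\mathbf i}|\le C\|M\|\varepsilon_k(u)$.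
\end{proof}

\section{The mixed terms: proof of Theorem~\ref{thm:A}}\label{sec:mixed}

For degree $k>2$ we keep the tensor and the form of Section~\ref{sec:two} in two positions
and freeze the remaining $k-2$ positions at one fixed vector.

\begin{proposition}\label{prop:mixed}
If $a\ge0$ is bounded and $D_a\oplus D_a$ on $\ell_1\oplus c_0$ is $\varepsilon\pi_k$ for
some $k\ge2$, then $a\in\ell_2$.
\end{proposition}

\begin{proof}
We may assume $a\ne0$; fix $s$ with $a_s>0$. We regard $e_n,f_n$ as elements of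
$E=\ell_1\oplus c_0$. For $N\in\mathbb N$ let
\[
u=\Big(\sum_{n=1}^Ne_n\otimes f_n\Big)\otimes e_s\otimes\dots\otimes e_s\in\textstyle\bigotimes^kE
\qquad(k-2\text{ factors }e_s).
\]
If $\varphi_q\in E'$ and $\|\varphi_q\|\le1$, then $|\varphi_q(e_n)|\le1$ and
$\sum_n|\varphi_q(f_n)|\le1$, so
$\big|\sum_{n\le N}\varphi_1(e_n)\varphi_2(f_n)\big|\prod_{q\ge3}|\varphi_q(e_s)|\le1$. Hence
$\varepsilon_k(u)\le1$.

For $z_q=(x_q,y_q)\in E$ let
\[
M_0(z_1,\dots,z_k)=\Big(\sum_nx_1(n)y_2(n)\Big)\prod_{q\ge3}x_q(s).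
\]
Since $|\sum_nx(n)y(n)|\le\|x\|_1\|y\|_\infty$, we have $\|M_0\|\le1$, and the
symmetrization $M$ of $M_0$ has $\|M\|\le1$. When all arguments are among the $e_n$ and
$f_n$, $M_0$ takes only the values $0$ and $1$, and $M_0(e_n,f_n,e_s,\dots,e_s)=1$. So no
cancellation occurs in the symmetrization, and $M(e_n,f_n,e_s,\dots,e_s)\ge1/k!$. With $C$
from Proposition~\ref{prop:forms}(b),
\[
C\ge\langle M,(D_a\oplus D_a)^{\otimes k}u\rangle
=a_s^{k-2}\sum_{n\le N}a_n^2\,M(e_n,f_n,e_s,\dots,e_s)\ge\frac{a_s^{k-2}}{k!}\sum_{n\le N}a_n^2 .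
\]
Let $N\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $a_n=n^{-1/2}$. Since $p_k>2$, we have $a_n^*=n^{-1/2}\le n^{-1/p_k}$, so
$a\in\ell_{p_k,\infty}$ for every $k\ge2$. By Proposition~\ref{prop:pure}, $D_a$ is
$\varepsilon\pi_k$ on $\ell_1$ and on $c_0$. Composing with the canonical projections and
injections, Proposition~\ref{prop:forms}(c) shows that $A$ and $B$ are $\varepsilon\pi_k$ for
every $k\ge2$. But $A+B=D_a\oplus D_a$ and $\sum_na_n^2=\sum_n\frac1n=\infty$, so by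
Proposition~\ref{prop:mixed} $A+B$ is $\varepsilon\pi_k$ for no $k\ge2$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
By (F2), $A$ and $B$ are $(k,k,k)$-summing for every $k\ge2$. By Minkowski's inequality
applied to the left side of \eqref{eq:kkk}, so is $A+B$. By Theorem~\ref{thm:A}, it is
$\varepsilon\pi_k$ for no $k\ge2$. If $A$ and $B$ were both integral, $A+B$ would be
integral, hence $\varepsilon\pi_k$ by (F1), a contradiction.
\end{proof}

\begin{remark}\label{rem:facts}
Fact (F2), on which this proof rests, can be checked directly. Suppose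
$\pi_{s,k}(A^kv)\le c\,\varepsilon_{s,k}(v)$ for all $v$, and denote the two suprema in
\eqref{eq:kkk} by $w$ and $w'$. Choose unimodular $\theta_i$ with
$\theta_i\langle Ax_i,y_i'\rangle^k=|\langle Ax_i,y_i'\rangle|^k$. For signs $\epsilon_i$ let
$v=\sum_i\epsilon_ix_i^k$ and let $P(y)=\sum_i\epsilon_i\theta_i\langle y_i',y\rangle^k$.
Then $\varepsilon_{s,k}(v)\le w^k$ and $\|P\|\le (w')^k$, so \eqref{eq:poly}, with $C=c$, gives
$|\sum_{i,j}\epsilon_i\epsilon_j\theta_i\langle Ax_j,y_i'\rangle^k|\le c\,w^k(w')^k$.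
Averaging over the signs leaves
$\sum_i|\langle Ax_i,y_i'\rangle|^k\le c\,w^k(w')^k$, which is \eqref{eq:kkk} with the
constant $c^{1/k}$.
\end{remark}

\section{Sharp conditions: proof of Theorem~\ref{thm:B}}\label{sec:B}

Write $a_n=|a_n|\sigma_n$ with $|\sigma_n|=1$. Then $D_a=D_\sigma D_{|a|}$, and $D_\sigma$
is an isometric isomorphism of $\ell_1$ and of $c_0$. By Proposition~\ref{prop:forms}(c),
$a$ may be replaced by $|a|$ in all three statements, so let $a\ge0$. Sufficiency in (1) and
(2) is Proposition~\ref{prop:pure}; necessity in (3) is Proposition~\ref{prop:mixed}. The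
final statement of the theorem follows from (1)--(3), because $D_a\oplus0$ is
$\varepsilon\pi_k$ if and only if $D_a$ on $\ell_1$ is, and $0\oplus D_a$ is if and only if
$D_a$ on $c_0$ is, again by Proposition~\ref{prop:forms}(c).

\subsection*{Sufficiency in (3)}
Let $a\in\ell_2$. Now the Hilbert--Schmidt bound of Lemma~\ref{lem:mixed}(a), which just
failed in Section~\ref{sec:two}, is enough. The only point is to apply it in the right
variables: to $u$ in the $\ell_1$-positions and to $M$ in the $c_0$-positions.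

Let $u\in\bigotimes^k(c_{00}\oplus c_{00})$ and let $M$ be a continuous $k$-linear form on
$E=\ell_1\oplus c_0$. Choose $N$ such that $u$ is a combination of elementary tensors in the
vectors $e_n,f_n$ with $n\le N$. For $T\subset\{1,\dots,k\}$ with complement $T^c$,
$\mathbf i\in[N]^T$ and $\mathbf l\in[N]^{T^c}$, let $u_{\mathbf i,\mathbf l}$ be
the coordinate of $u$ at the elementary tensor with $e_{i_q}$ in the positions $q\in T$ and
$f_{l_q}$ in the positions $q\notin T$, and let $M_{\mathbf i,\mathbf l}$ be the value of $M$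
at these vectors.
\begin{itemize}
\item Fix $\mathbf l$. The functionals $(x,y)\mapsto y(l_q)$ for $q\notin T$ and
$(x,y)\mapsto\sum_nx(n)\xi_q(n)$ with $\|\xi_q\|_\infty\le1$ for $q\in T$ have norm at most
$1$. So the array $(u_{\mathbf i,\mathbf l})_{\mathbf i}$ has $\|\cdot\|_{\ell_\infty}$-norm
at most $\varepsilon_k(u)$, and Lemma~\ref{lem:mixed}(a) gives
$\sum_{\mathbf i}|u_{\mathbf i,\mathbf l}|^2\le\varepsilon_k(u)^2$. (For $T=\emptyset$ this
reads $|u_{\mathbf l}|\le\varepsilon_k(u)$.)
\item Fix $\mathbf i$. With $e_{i_q}$ inserted in the positions $q\in T$, $M$ becomes a form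
on $c_0$ in the other variables, of norm at most $\|M\|$. Its coefficients with indices in
$[N]$ form an array of $\|\cdot\|_{\ell_\infty}$-norm at most $\|M\|$, and
Lemma~\ref{lem:mixed}(a) gives
$\sum_{\mathbf l}|M_{\mathbf i,\mathbf l}|^2\le\|M\|^2$. (For $T=\{1,\dots,k\}$ this reads
$|M_{\mathbf i}|\le\|M\|$.)
\end{itemize}
With $a_{\mathbf i}=\prod_{q\in T}a_{i_q}$ and $a_{\mathbf l}=\prod_{q\notin T}a_{l_q}$,
Cauchy--Schwarz gives
\[
\sum_{\mathbf i,\mathbf l}\big(a_{\mathbf i}|M_{\mathbf i,\mathbf l}|\big)\big(a_{\mathbf l}|u_{\mathbf i,\mathbf l}|\big)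
\le\Big(\sum_{\mathbf i}a_{\mathbf i}^2\sum_{\mathbf l}|M_{\mathbf i,\mathbf l}|^2\Big)^{1/2}
\Big(\sum_{\mathbf l}a_{\mathbf l}^2\sum_{\mathbf i}|u_{\mathbf i,\mathbf l}|^2\Big)^{1/2}
\le\|a\|_2^k\,\|M\|\,\varepsilon_k(u).
\]
Summing over the $2^k$ sets $T$ we get
$|\langle M,(D_a\oplus D_a)^{\otimes k}u\rangle|\le2^k\|a\|_2^k\|M\|\varepsilon_k(u)$, and
Proposition~\ref{prop:forms}(a) applies with $E_0=c_{00}\oplus c_{00}$.

\subsection*{Necessity in (1) and (2)}
To show that $D_a$ is not $\varepsilon\pi_k$ one pairs a tensor with a form having the same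
coefficients $\xi_{\mathbf i}$. But Proposition~\ref{prop:forms}(b) admits only symmetric
forms, and symmetrization could cause cancellation. This is prevented by letting the $k$
indices run over disjoint sets. The space $\ell_2$ is included in the next lemma for use in
Section~\ref{sec:C}.

\begin{lemma}\label{lem:test}
Let $X$ be $\ell_1$, $c_0$ or $\ell_2$, let $a\ge0$ be bounded, let $D_a\colon X\to X$ be
$\varepsilon\pi_k$, and let $C$ be a constant as in Proposition~\ref{prop:forms}(b). Let
$G_1,\dots,G_k\subset\mathbb N$ be disjoint and let $\xi$ be a real, finitely supported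
array that vanishes off $G_1\times\dots\times G_k$. Then
\[
\sum_{\mathbf i}a_{\mathbf i}\,\xi_{\mathbf i}^2\le k!\,C\,\|\xi\|_X\,\|\xi\|_{X'} .
\]
\end{lemma}

\begin{proof}
Let $u$ be the tensor with coordinates $\xi$, so $\varepsilon_k(u)=\|\xi\|_{X'}$. Let $M_0$ be
the form on $X$ with coefficients $\xi$, so $\|M_0\|=\|\xi\|_X$, and let $M$ be its
symmetrization. If $\xi_{\mathbf i}\ne0$, then $i_q\in G_q$ for all $q$. For a permutation
$\sigma$, $M_0(e_{i_{\sigma(1)}},\dots,e_{i_{\sigma(k)}})\ne0$ requires $i_{\sigma(q)}\in G_q$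
for all $q$, hence $\sigma=\mathrm{id}$ by disjointness. So
$M(e_{i_1},\dots,e_{i_k})=\xi_{\mathbf i}/k!$, and
$\frac1{k!}\sum_{\mathbf i}a_{\mathbf i}\xi_{\mathbf i}^2=\langle M,D_a^{\otimes k}u\rangle\le C\|M\|\varepsilon_k(u)$.
\end{proof}

For $X=\ell_1$ and for $X=c_0$ the product on the right is the same, namely
$\|\xi\|_{\ell_1}\|\xi\|_{\ell_\infty}=\max_{\mathbf i}|\xi_{\mathbf i}|\cdot\|\xi\|_{\ell_\infty}$.
So we want $n^k$ signs with small norm on $\ell_\infty$. Let $n$ be a power of $2$ and let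
$H=H_n=(h_{rs})$ be the $n\times n$ Sylvester matrix, defined by $H_1=(1)$ and
$H_{2n}=\big(\begin{smallmatrix}H_n&H_n\\H_n&-H_n\end{smallmatrix}\big)$. Its entries are
$\pm1$ and $H^{\top}H=n\,\mathrm{Id}$, so $\|H\|_{\ell_2^n\to\ell_2^n}=\sqrt n$. For
$r\in[n]^k$ put
\[
\xi_r=h_{r_1r_2}h_{r_2r_3}\cdots h_{r_{k-1}r_k}.
\]
If $x^1,\dots,x^k\in\ell_\infty^n$ have norm at most $1$, then $\|x^q\|_2\le\sqrt n$,
$\|D_{x^q}\|_{\ell_2^n\to\ell_2^n}\le1$, and, with $k-1$ factors $H$ in the product,
\begin{equation}\label{eq:chain}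
\Big|\sum_r\xi_rx^1_{r_1}\cdots x^k_{r_k}\Big|
=\big|(x^1)^{\top}HD_{x^2}HD_{x^3}\cdots D_{x^{k-1}}Hx^k\big|
\le\|x^1\|_2\,n^{(k-1)/2}\,\|x^k\|_2\le n^{(k+1)/2}.
\end{equation}

Now let $D_a$ be $\varepsilon\pi_k$ on $\ell_1$ or on $c_0$, and let $t>0$ be such that at
least $kn$ indices $i$ satisfy $a_i\ge t$. Choose disjoint sets $G_1,\dots,G_k$ of $n$ such
indices each, and place the array $(\xi_r)$ on $G_1\times\dots\times G_k$ by numbering each
$G_q$. Lemma~\ref{lem:test} and \eqref{eq:chain} give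
\[
t^kn^k\le k!\,C\,n^{(k+1)/2},\qquad\text{i.e.}\qquad
t\le(k!\,C)^{1/k}\,n^{-(k-1)/(2k)}=(k!\,C)^{1/k}\,n^{-1/p_k}.
\]
Given $N\ge k$ with $a_N^*>0$, choose a power $n$ of $2$ with $kn\le N<2kn$. For $0<t<a_N^*$
we have $\#\{i:a_i>t\}\ge N\ge kn$, so the estimate applies; letting $t\to a_N^*$ and using
$n>N/(2k)$ we obtain
\[
a_N^*\le(k!\,C)^{1/k}(2k)^{1/p_k}N^{-1/p_k}.
\]
Since $a$ is bounded, the finitely many $N<k$ are harmless, and $a\in\ell_{p_k,\infty}$. This
completes the proof of Theorem~\ref{thm:B}. \qed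

\section{Hilbert spaces: proof of Theorem~\ref{thm:C}}\label{sec:C}

Recall that $s_n(A)=\inf\{\|A-R\|:\operatorname{rank}R<n\}$, and that the Lorentz--Schatten
class $S_{p,q}$ is defined by $\sum_nn^{q/p-1}s_n(A)^q<\infty$; for $p=k/(k-1)$ and $q=k$ the
exponent $q/p-1$ is $k-2$. For $k=2$ this is the Hilbert--Schmidt class. The heart of the
matter is the following statement.

\begin{proposition}\label{prop:hilbert}
Let $t_1\ge t_2\ge\dots\ge0$. Then $D_t\colon\ell_2\to\ell_2$ is $\varepsilon\pi_k$ if and only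
if $\sum_nn^{k-2}t_n^k<\infty$.
\end{proposition}

\begin{proof}[Proof of sufficiency]
Let $\Lambda=\sum_nn^{k-2}t_n^k<\infty$ and $T_n=\sum_{j\le n}t_j$. As in
Lemma~\ref{lem:weak} we treat the largest index separately: here both $M$ and $u$ are
controlled in $\ell_2$ with respect to it, and in the other indices we simply sum absolute
values.

Let $u\in\bigotimes^kc_{00}$, and let $M$ be a continuous $k$-linear form on $\ell_2$ with
coefficients $m_{\mathbf i}$. Let $I_p$ be the set of $\mathbf i$ for which $p$ is the first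
position where the maximum of $i_1,\dots,i_k$ is attained. Fix $p$ and
$\mathbf j=(i_q)_{q\ne p}$, put $\mu(\mathbf j)=\max_{q\ne p}i_q$, and consider the vector
$v_{\mathbf j}=\sum_{i_p:\,\mathbf i\in I_p}t_{i_p}u_{\mathbf i}e_{i_p}$. Only indices
$i_p\ge\mu(\mathbf j)$ occur, and
$(\sum_{i_p}|u_{\mathbf i}|^2)^{1/2}\le\varepsilon_k(u)$, as one sees by applying coordinate
functionals in the positions $q\ne p$ and an arbitrary functional of norm at most $1$ in
position $p$. Since $t$ is decreasing, $\|v_{\mathbf j}\|_2\le t_{\mu(\mathbf j)}\varepsilon_k(u)$. The terms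
of $\langle M,D_t^{\otimes k}u\rangle=\sum_{\mathbf i}t_{\mathbf i}m_{\mathbf i}u_{\mathbf i}$ with
$\mathbf i\in I_p$ and the given $\mathbf j$ add up to $\prod_{q\ne p}t_{i_q}$ times the value
of $M$ at $v_{\mathbf j}$ in position $p$ and $e_{i_q}$ in the positions $q\ne p$. Therefore
\[
\Big|\sum_{\mathbf i\in I_p}t_{\mathbf i}m_{\mathbf i}u_{\mathbf i}\Big|
\le\|M\|\,\varepsilon_k(u)\sum_{\mathbf j}t_{\mu(\mathbf j)}\prod_{q\ne p}t_{i_q}
\le\|M\|\,\varepsilon_k(u)\,(k-1)\sum_nt_n^2\,T_n^{k-2},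
\]
where in the last step we sorted the $(k-1)$-tuples $\mathbf j$ by a position and the value $n$
of their maximum. Summing over $p$ we see from Proposition~\ref{prop:forms}(a), with
$E_0=c_{00}$, that it remains to show $\sum_nt_n^2T_n^{k-2}<\infty$.

For $k=2$ this sum is $\Lambda$. For $k\ge3$, H\"older's inequality with exponents $k/2$ and
$k/(k-2)$ and weights $n^{k-2}$ gives
\[
\sum_nt_n^2T_n^{k-2}=\sum_nn^{k-2}t_n^2\Big(\frac{T_n}n\Big)^{k-2}
\le\Lambda^{2/k}\Big(\sum_nn^{k-2}\Big(\frac{T_n}n\Big)^k\Big)^{(k-2)/k},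
\]
and we bound the last sum by a Hardy-type inequality. Let $f(x)=t_{\lceil x\rceil}$ and
$g(x)=\frac1x\int_0^xf=\int_0^1f(\lambda x)\,d\lambda$ for $x>0$. Let $\|\cdot\|$ be the norm of
$L_k$ on $(0,\infty)$ with the measure $x^{k-2}dx$. Substituting $y=\lambda x$ gives
$\|f(\lambda\,\cdot)\|=\lambda^{-(k-1)/k}\|f\|$, so by Minkowski's integral inequality
\[
\|g\|\le\int_0^1\lambda^{-(k-1)/k}\,d\lambda\;\|f\|=k\,\|f\|,\qquad
\|f\|^k=\sum_nt_n^k\int_{n-1}^nx^{k-2}\,dx\le\Lambda .
\]
Since $f$ is decreasing, so is $g$, and $g(x)\ge g(n)=T_n/n$ for $n-1<x\le n$. Moreover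
$(k-1)\int_{n-1}^nx^{k-2}dx=n^{k-1}-(n-1)^{k-1}\ge n^{k-1}-(n-1)n^{k-2}=n^{k-2}$. Hence
\[
\sum_nn^{k-2}\Big(\frac{T_n}n\Big)^k\le(k-1)\|g\|^k\le(k-1)k^k\Lambda<\infty. \qedhere
\]
\end{proof}

For necessity we use Lemma~\ref{lem:test} with $X=X'=\ell_2$, where we need sign arrays with
small norm on $\ell_2^n$. The argument of \eqref{eq:chain} would give only the bound
$n^{(k-1)/2}$; random signs give a constant times $\sqrt n$ for every $k$.

\begin{lemma}\label{lem:random}
There is $c_k$ such that for every $n$ there are signs $(\xi_r)_{r\in[n]^k}$ with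
$\|\xi\|_{\ell_2}\le c_k\sqrt n$.
\end{lemma}

\begin{proof}
Splitting each variable into real and imaginary part costs a factor $2^k$, so it suffices to
treat $\mathbf K=\mathbb R$. The unit ball of $\ell_2^n$ contains a $\frac1{2k}$-net
$\mathcal N$ with at most $(4k+1)^n$ elements. Let $\Xi$ be a $k$-linear form on $\ell_2^n$. If
$x_q$ are in the unit ball and $y_q\in\mathcal N$ with $\|x_q-y_q\|\le\frac1{2k}$, then replacing
the $x_q$ by the $y_q$ one at a time changes $\Xi(x_1,\dots,x_k)$ by at most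
$k\cdot\frac1{2k}\|\Xi\|$ in total. So
$\|\Xi\|\le\max_{\mathcal N^k}|\Xi|+\frac12\|\Xi\|$, that is,
$\|\Xi\|\le2\max_{\mathcal N^k}|\Xi|$.

Let $\Xi$ have independent uniform random signs as coefficients. For
$(y_1,\dots,y_k)\in\mathcal N^k$ the coefficients of the signs in $\Xi(y_1,\dots,y_k)$ have square
sum $\prod_q\|y_q\|_2^2\le1$, so Hoeffding's inequality gives
$\mathbb P(|\Xi(y_1,\dots,y_k)|>s)\le2e^{-s^2/2}$. With $s^2=2kn\ln(4k+1)+2n$, the probability
that $|\Xi|>s$ somewhere on $\mathcal N^k$ is at most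
$(4k+1)^{kn}\cdot2e^{-kn\ln(4k+1)-n}=2e^{-n}<1$. So for some choice of signs the form has norm
at most $2s$, which is a constant depending on $k$ times $\sqrt n$.
\end{proof}

\begin{proof}[Proof of necessity in Proposition~\ref{prop:hilbert}]
One sign array on indices of size about $n$ would only give an upper bound for $t_n$. To
obtain a convergent series we add up sign arrays on disjoint dyadic blocks; on $\ell_2$ the
norms of such block sums do not grow.

For $b\ge0$ let $n_b=2^b$ and $C_b=\{n:k2^b\le n<k2^{b+1}\}$. These blocks are disjoint. Split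
$C_b$ into $k$ groups $C_b^1,\dots,C_b^k$ of $n_b$ elements each. Let $\xi^b$ be the sign array of
Lemma~\ref{lem:random} for $n=n_b$, placed on $C_b^1\times\dots\times C_b^k$. For
$\beta\in\mathbb N$ put $\xi=\sum_{b\le\beta}n_b^{-1/2}\xi^b$. It vanishes off
$G_1\times\dots\times G_k$ with the disjoint sets $G_q=\bigcup_{b\le\beta}C_b^q$. For
$x^1,\dots,x^k$ in the unit ball of $\ell_2$, H\"older's inequality and $k\ge2$ give
\[
\Big|\sum_{\mathbf i}\xi_{\mathbf i}x^1_{i_1}\cdots x^k_{i_k}\Big|
\le c_k\sum_b\prod_q\big\|x^q|_{C_b}\big\|_2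
\le c_k\prod_q\Big(\sum_b\big\|x^q|_{C_b}\big\|_2^k\Big)^{1/k}
\le c_k\prod_q\|x^q\|_2^{2/k}\le c_k,
\]
where the third step uses $\|x^q|_{C_b}\|_2^k\le\|x^q|_{C_b}\|_2^2$. So
$\|\xi\|_{\ell_2}\le c_k$. On $C_b$ we have $t_n\ge t_{k2^{b+1}}$, and Lemma~\ref{lem:test} gives
\[
\sum_{b\le\beta}n_b^{-1}\,n_b^k\,t_{k2^{b+1}}^k\le\sum_{\mathbf i}t_{\mathbf i}\,\xi_{\mathbf i}^2\le k!\,C\,c_k^2 .
\]
The bound does not depend on $\beta$, so $\sum_b2^{b(k-1)}t_{k2^{b+1}}^k<\infty$. Since
\[
\sum_{k2^{b+1}\le n<k2^{b+2}}n^{k-2}t_n^k\le k2^{b+1}\,(k2^{b+2})^{k-2}\,t_{k2^{b+1}}^k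
=2^{2k-3}k^{k-1}\,2^{b(k-1)}\,t_{k2^{b+1}}^k ,
\]
summing over $b\ge0$ gives $\sum_{n\ge2k}n^{k-2}t_n^k<\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Finite rank.} If $A$ has finite rank, then $s_n(A)=0$ for large $n$, and the series
converges. Also $A$ is $\varepsilon\pi_k$: it factors through the identity of the
finite-dimensional space $G=A(H_1)$, which is $\varepsilon\pi_k$ because all norms on the
finite-dimensional space $\bigotimes_{s,k}G$ are equivalent, and
Proposition~\ref{prop:forms}(c) applies.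

\emph{Compact, infinite rank.} Write $A=\sum_ns_n(A)\langle\cdot,x_n\rangle y_n$ with
orthonormal sequences $(x_n)$, $(y_n)$, and let $U\colon\ell_2\to H_1$, $e_n\mapsto x_n$, and
$V\colon\ell_2\to H_2$, $e_n\mapsto y_n$, be the corresponding isometries. With
$s=(s_n(A))_n$ we have $D_s=V^*AU$ and $A=VD_sU^*$. By Proposition~\ref{prop:forms}(c), $A$ is
$\varepsilon\pi_k$ if and only if $D_s$ is, and Proposition~\ref{prop:hilbert} applies.

\emph{Not compact.} We show that $A$ is then not $\varepsilon\pi_k$. For $c>0$ let $Q_c$ be the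
spectral projection of $|A|=(A^*A)^{1/2}$ for $[c,\infty)$. Since $\|A-AQ_c\|\le c$, some
$Q_c$ has infinite-dimensional range; otherwise $A$ would be a limit of finite-rank operators.
On this range $\|Ax\|=\||A|x\|\ge c\|x\|$. Let $Q\colon\ell_2\to H_1$ be an isometry into it.
Then $AQ$ is bounded below, and with $R=(AQ)^{-1}\circ(\text{orthogonal projection onto }AQ(\ell_2))$
we get $RAQ=\mathrm{id}_{\ell_2}$. By Proposition~\ref{prop:hilbert} with $t\equiv1$,
$\mathrm{id}_{\ell_2}$ is not $\varepsilon\pi_k$, so neither is $A$, by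
Proposition~\ref{prop:forms}(c).

\emph{Linearity.} Compact operators form a linear space, and
$s_{2n}(A+B)\le s_{2n-1}(A+B)\le s_n(A)+s_n(B)$, because operators of rank less than $n$ add up
to one of rank less than $2n-1$. Hence
\[
\sum_{j}j^{k-2}s_j(A+B)^k\le\sum_n2\,(2n)^{k-2}\big(s_n(A)+s_n(B)\big)^k
\le2^{2k-2}\sum_nn^{k-2}\big(s_n(A)^k+s_n(B)^k\big),
\]
so the condition is stable under sums. Stability under scalar multiples is clear.
\end{proof}

The contrast with Theorem~\ref{thm:A} can be read off from the case $k=2$. A single space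
$\ell_2$ already contains the pairing of $\ell_2$ with its dual, so the identity matrix is an
admissible test on $\ell_2$ itself, and the pure terms are subject to the condition
$\sum_nt_n^2<\infty$ that decides the mixed ones. On $\ell_1$ and on $c_0$ that test is missing.

\begin{thebibliography}{1}
\bibitem{source}
\emph{Decomposable Symmetric Mappings Between Infinite-Dimensional Spaces},
\url{https://projecteuclid.org/journals/arkiv-for-matematik/volume-46/issue-1/Decomposable-symmetric-mappings-between-infinite-dimensional-spaces/10.1007/s11512-007-0061-x.pdf}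
(doi:10.1007/s11512-007-0061-x).
\end{thebibliography}

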